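# Functions sharing a pair of values with their derivatives, and normality

## 1. Polynomials of bounded degree

Throughout, $D\subset\mathbf C$ is a plane domain and $a,b$ are two distinct nonzero complex numbers. Suppose that every function $f$ in a family has the following property: its slope lies in $\{a,b\}$ at exactly those points where its value lies in $\{a,b\}$. Must the family be normal? We begin with polynomials of bounded degree, where a complete answer is short.

**Definition (normal family).** A family $\mathcal F$ of meromorphic functions in $D$ is *normal in $D$* if each sequence in $\mathcal F$ has a subsequence that converges spherically locally uniformly in $D$ to a meromorphic function or to $\infty$. Normality is local: if every point of $D$ has a neighborhood in which $\mathcal F$ is normal, then $\mathcal F$ is normal in $D$.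

**Definition (shared set).** For $g$ meromorphic in $D$ and $S\subset\mathbf C$ put $g^{-1}(S)=\{z\in D: g(z)\in S\}$. We say that $f$ and $f'$ *share* $S$ in $D$ if $f^{-1}(S)=(f')^{-1}(S)$. Multiplicities are ignored, and so is the question of which of the values in $S$ is taken.

For example, $f=Ce^z$ with $C\neq0$ satisfies $f'=f$, so it shares every set with $f'$; the family of all $Ce^z$ is normal, since from $C_n$ we can select a subsequence that converges in $\mathbf C\cup\{\infty\}$. A constant $f\equiv c$ shares $\{a,b\}$ with $f'\equiv 0$ exactly when $c\notin\{a,b\}$, since both preimages are then empty.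

The excluded ratios will be described by two sets. Let $\mathbf Q^-$ be the set of negative rational numbers, and
$$\Lambda=\{-k,\,-1/k:\ k=1,2,3,\dots\}\subset\mathbf Q^- .$$

**Proposition 1.** Let $b/a\notin\Lambda$ and $d\ge1$. Let $\mathcal F$ be a family of polynomials of degree at most $d$ with $f^{-1}(\{a,b\})=(f')^{-1}(\{a,b\})$ in $D$ for every $f\in\mathcal F$. Then $\mathcal F$ is normal in $D$.

For the proof we need some standard facts. Write $g^\#=|g'|/(1+|g|^2)$ for the spherical derivative. Marty's theorem says that a family is normal exactly when its spherical derivatives are locally uniformly bounded. Montel's theorem says that the holomorphic functions omitting two fixed finite values form a normal family. Hurwitz's theorem says that if $g_n\to g$ uniformly near $\zeta_0$, all holomorphic, and $g\not\equiv0$ has a zero of order $k$ at $\zeta_0$, then for large $n$ the function $g_n$ has exactly $k$ zeros (with multiplicity) in a small fixed disc about $\zeta_0$, and they tend to $\zeta_0$. Note also that if $g_n\to g$ spherically locally uniformly and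 $g$ is holomorphic at $\zeta_0$, then near $\zeta_0$ the $g_n$ are holomorphic for large $n$ and converge uniformly together with all derivatives. Near a pole of $g$ the same is true of $1/g_n\to1/g$.

The tool that produces limit functions is the Pang–Zalcman lemma (Bull. London Math. Soc. 32 (2000), 325–331), in the case $k=\alpha=1$.

**(PZ)** Let $\mathcal G$ be a family of meromorphic functions in the unit disc $\Delta$, and let $A\ge1$ be such that $|F'(x)|\le A$ whenever $F(x)=0$, $F\in\mathcal G$. If $\mathcal G$ is not normal in $\Delta$, there are $r<1$, $F_n\in\mathcal G$, $|x_n|<r$ and $\rho_n\to0^+$ such that $\rho_n^{-1}F_n(x_n+\rho_n\zeta)\to g(\zeta)$ spherically locally uniformly on $\mathbf C$, where $g$ is nonconstant and meromorphic and $g^\#(\zeta)\le g^\#(0)=A+1$.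

**Zooming in.** The purpose of the first lemma is to turn a non-normal family into one function on $\mathbf C$ with a rigid property. It uses nothing about polynomials, so we state it in general.

**Lemma 1.** Let $\mathcal F$ be a family of meromorphic functions in $D$, all satisfying $f^{-1}(\{a,b\})=(f')^{-1}(\{a,b\})$, and suppose that $\mathcal F$ is not normal in $D$. Then there are $f_n\in\mathcal F$, points $z_n$ in a compact subset of $D$, and $\rho_n\to0^+$ such that
$$g_n(\zeta)=\rho_n^{-1}\big(f_n(z_n+\rho_n\zeta)-a\big)\to g(\zeta),\qquad g_n'(\zeta)=f_n'(z_n+\rho_n\zeta),$$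
spherically locally uniformly on $\mathbf C$, where $g$ is a nonconstant meromorphic function with
$$g=0\iff g'\in\{a,b\},\qquad g^\#\ \text{bounded},\qquad g'\not\equiv a,\quad g'\not\equiv b. \tag{1}$$

*Proof.* Since normality is local, $\mathcal F$ is non-normal in some disc $D(z_0,R)$ with closure in $D$. Put $A=\max(1,|a|,|b|)$ and consider the functions $F(x)=R^{-1}(f(z_0+Rx)-a)$, $f\in\mathcal F$, in $\Delta$. They form a non-normal family, and $F'(x)=f'(z_0+Rx)$. Where $F=0$ we have $f=a$, so $f'\in\{a,b\}$ by sharing and $|F'|\le A$. Apply (PZ), and write $z_n$ for $z_0+Rx_n$ and $\rho_n$ for $R\rho_n$. This gives the convergence, with $g^\#\le g^\#(0)=A+1$.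

If $g'\equiv a$ or $g'\equiv b$, then $g^\#(0)\le|g'(0)|\le A$, which is false. So $g'\not\equiv a,b$.

Let $g(\zeta_0)=0$. Hurwitz gives $\zeta_n\to\zeta_0$ with $g_n(\zeta_n)=0$. There $f_n=a$, so $g_n'(\zeta_n)\in\{a,b\}$, and in the limit $g'(\zeta_0)\in\{a,b\}$.

Let $g'(\zeta_0)=s\in\{a,b\}$. Then $g$ is holomorphic at $\zeta_0$, and since $g'\not\equiv s$, Hurwitz gives $\zeta_n\to\zeta_0$ with $g_n'(\zeta_n)=s$. By sharing, $f_n\in\{a,b\}$ at the corresponding points. If $f_n=b$ there for infinitely many $n$, then $g_n(\zeta_n)=(b-a)/\rho_n\to\infty$ along these $n$, contradicting $g_n(\zeta_n)\to g(\zeta_0)\in\mathbf C$. So $f_n=a$, that is $g_n(\zeta_n)=0$, for large $n$, and $g(\zeta_0)=0$. $\square$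

The value $b$ has been pushed to infinity by the scaling, while the slope $b$ is still visible. That asymmetry is what (1) records.

**An auxiliary function.** The condition (1) links the zeros of $g$ to the zeros of $(g'-a)(g'-b)$. The next lemma builds a function from both in which all these zeros cancel and whose values at them are known.

**Lemma 2.** Let $g$ be a nonconstant entire function satisfying (1). Put $w=g'$ and $Z=g^{-1}(0)$. Then $w$ is nonconstant, $Z\ne\emptyset$, the zeros of $g$ are simple, and
$$h=\frac{g\,g''}{(g'-a)(g'-b)} \tag{2}$$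
is entire. If $w-a$ has a zero of order $\mu$ at $z^*$, respectively $w-b$ has a zero of order $\nu$ at $z^*$, then
$$h(z^*)=\mu\,\frac{a}{a-b},\qquad\text{respectively}\qquad h(z^*)=\nu\,\frac{b}{b-a}. \tag{3}$$

*Proof.* If $w$ were constant, $g$ would be a polynomial of degree $1$. It would have a zero, so the constant $g'$ would be $a$ or $b$, which (1) excludes. If $Z$ were empty, then by (1) the nonconstant entire function $w$ would omit both $a$ and $b$, contradicting Picard's theorem. At a zero of $g$ we have $g'\in\{a,b\}$, hence $g'\ne0$, so the zero is simple.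

Poles of $h$ can occur only where $w\in\{a,b\}$. Let $w-a$ have a zero of order $\mu$ at $z^*$. By (1), $g(z^*)=0$ and therefore $g\sim a(z-z^*)$. Also $w-a\sim\kappa(z-z^*)^\mu$ with $\kappa\ne0$, $g''=w'\sim\kappa\mu(z-z^*)^{\mu-1}$, and $w-b\to a-b$. Hence
$$h(z)\to\frac{a\cdot\kappa\mu}{\kappa\,(a-b)}=\mu\frac a{a-b}.$$
So the singularity is removable and the value is as claimed. The computation at zeros of $w-b$ is the same with $a$ and $b$ exchanged. $\square$

**Lemma 3.** If a nonconstant polynomial $g$ satisfies (1), then $b/a\in\Lambda$.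

*Proof.* Let $l=\deg g$. By Lemma 2, $g'$ is nonconstant, so $l\ge2$. The function $h$ is rational and entire, hence a polynomial, and from the leading terms $h\to l(l-1)/l^2=(l-1)/l$ at $\infty$. A polynomial with a finite limit at $\infty$ is constant, so $h\equiv(l-1)/l$.

The nonconstant polynomial $w$ takes both values $a$ and $b$. By (3) all $a$-points of $w$ have the same multiplicity $\mu$, all $b$-points have the same multiplicity $\nu$, and
$$\mu\frac a{a-b}=\frac{l-1}l=\nu\frac b{b-a}.$$
Thus $\mu a=-\nu b$, that is $b/a=-\mu/\nu$. Inserting this, $\mu\frac{a}{a-b}=\frac{\mu}{1+\mu/\nu}=\frac{\mu\nu}{\mu+\nu}$, so $\frac{\mu\nu}{\mu+\nu}=\frac{l-1}l<1$. Equivalently $(\mu-1)(\nu-1)<1$, so $\mu=1$ or $\nu=1$, and $b/a=-\mu/\nu\in\Lambda$. $\square$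

*Proof of Proposition 1.* Suppose $\mathcal F$ is not normal and take $g_n\to g$ from Lemma 1. The $g_n$ are polynomials of degree at most $d$. If $g$ had a pole, then near it the zero-free functions $1/g_n$ would converge uniformly to $1/g\not\equiv0$, which has a zero, against Hurwitz. So $g$ is entire and $g_n\to g$ locally uniformly. By Cauchy's formula the Taylor coefficients converge, so $g$ is a polynomial of degree at most $d$. Lemma 3 gives $b/a\in\Lambda$, contrary to the hypothesis. $\square$

**Small degrees by hand.** A quadratic with simple zeros is $g=\alpha(\zeta-p)(\zeta-q)$, and $g'(p)=\alpha(p-q)=-g'(q)$. Under (1) both slopes lie in $\{a,b\}$, and they are nonzero and opposite, so $\{a,b\}=\{s,-s\}$ and $b/a=-1$. For higher degree take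
$$g=\zeta^{k+1}+a\zeta,\qquad g'=(k+1)\zeta^k+a .$$
The zeros of $g$ are $\zeta=0$ and the roots of $\zeta^k=-a$. We have $g'=a$ exactly at $\zeta=0$, and $g'=-ka$ exactly when $\zeta^k=-a$. So with $b=-ka$ the polynomial $g$ satisfies (1), its spherical derivative being bounded because $g$ is a polynomial. (Here $\mu=k$, $\nu=1$, $l=k+1$, and indeed $\frac{\mu\nu}{\mu+\nu}=\frac{k}{k+1}$.) Hence every ratio in $\Lambda$ occurs in Lemma 3, after exchanging $a$ and $b$ if necessary. This says something about limit functions; it does not by itself produce a non-normal family for each such ratio.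

What changes if the members of $\mathcal F$ are arbitrary meromorphic functions? Lemma 1 stays. But the limit $g$ may now have poles, and if it has none, it may be transcendental. In the second case $h$ is still entire and (3) still holds, but the step "look at $h$ near $\infty$" is gone. These are the two problems to solve.

## 2. Three theorems for meromorphic families

The general question is Conjecture 2 in "Shared Values, Picard Values and Normality" (https://typeset.io/pdf/shared-values-picard-values-and-normality-3z3c1gd7tq.pdf). The answer is yes.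

**Theorem 1.** Let $\mathcal F$ be a family of functions meromorphic in $D$, and let $a,b$ be two distinct nonzero finite values. If $f^{-1}(\{a,b\})=(f')^{-1}(\{a,b\})$ for every $f\in\mathcal F$, then $\mathcal F$ is normal in $D$, so long as $b/a\notin\mathbf Q^-$.

**Theorem 2.** If $a\ne b$ are nonzero, $b/a\notin\Lambda$, and $f^{-1}(\{a,b\})=(f')^{-1}(\{a,b\})$ for all $f\in\mathcal F$, then $\mathcal F$ is normal in $D$.

**Theorem 3.** If $b/a\in\{-1,-2,-3,-\frac12,-\frac13\}$, then in every domain $D$ there is a non-normal family all of whose members satisfy $f^{-1}(\{a,b\})=(f')^{-1}(\{a,b\})$.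

The ratios $-k,-1/k$ with $k\ge4$ are not decided by these theorems; they lie outside the question of Theorem 1. Theorem 2 contains Theorem 1, but Theorem 1 needs less work at the poles of $g$, so we prove it first. Sections 3 to 8 prove Theorem 1, Section 9 proves Theorem 2, and Section 10 constructs the families of Theorem 3.

## 3. Poles of the limit function: a residue count

Near a pole of $g$ the function $f_n$ climbs from values near $a$ to $\infty$, so it must pass through $b$. The aim of this section is to count the slopes at those places. The reciprocals of the slopes are residues, and their sum is forced to vanish.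

**Lemma 4.** Let $g$ be as in Lemma 1. If $g$ has a pole, then $b/a\in\mathbf Q^-$.

*Proof.* Let $\zeta_0$ be a pole of order $k$. Choose $\delta>0$ so that on $|\zeta-\zeta_0|\le\delta$ the function $1/g$ is holomorphic with $\zeta_0$ as its only zero. Then $1/g_n\to1/g$ uniformly there. Put $E_n=(b-a)/\rho_n\to\infty$. Since $1/g_n-1/E_n\to1/g$ uniformly, for large $n$ the equation $1/g_n=1/E_n$ has exactly $k$ solutions in $|\zeta-\zeta_0|<\delta$, counted with multiplicity. At each of them $f_n=a+\rho_nE_n=b$, so by sharing $g_n'=f_n'\in\{a,b\}$. In particular $g_n'\neq0$, so $(1/g_n)'=-g_n'/g_n^2\ne0$, and the solutions are simple. There are therefore $k$ distinct ones: $n_a$ with $g_n'=a$ and $n_b$ with $g_n'=b$, where $n_a+n_b=k\ge1$.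

The function $1/(g_n-E_n)$ has poles in the disc only at these points (at a pole of $g_n$ it vanishes), and the residue is $1/g_n'$, which is $1/a$ or $1/b$. Hence
$$\frac{n_a}a+\frac{n_b}b=\frac1{2\pi i}\oint_{|\zeta-\zeta_0|=\delta}\frac{d\zeta}{g_n-E_n}\to0,$$
because $g_n$ is uniformly bounded on the circle and $E_n\to\infty$. Only finitely many pairs $(n_a,n_b)$ with sum $k$ exist, so $n_a/a+n_b/b=0$ for large $n$. If one of $n_a,n_b$ were $0$, so would be the other, which is impossible. So both are at least $1$ and $b/a=-n_b/n_a\in\mathbf Q^-$. $\square$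

Theorem 1 is now reduced to entire limit functions. The remaining statement is the following.

**Proposition 2.** If a nonconstant entire function $g$ satisfies (1), then $b/a\in\Lambda$.

For polynomials this is Lemma 3. Sections 4 to 8 treat transcendental $g$.

## 4. The logarithmic derivative lemma and its limit

We collect the facts from value distribution theory that will be used, with the usual notation $m$, $N$, $\bar N$, $n$, $\bar n$, $T$, where $\bar N$ and $\bar n$ ignore multiplicities. Here $C$ denotes constants independent of $z$ and $r$.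

* First main theorem: $T(r,1/(w-a))=T(r,w)+O(1)$. For entire $w$, $\log M(r,w)\le3\,T(2r,w)$.
* Ahlfors–Shimizu: with $A(r,g)=\frac1\pi\iint_{|z|<r}(g^\#)^2\,dA$ one has $T_0(r,g)=\int_0^rA(t,g)\frac{dt}t=T(r,g)+O(1)$.
* Second main theorem for a nonconstant entire function $w$ of finite order and $a\ne b$: $T(r,w)\le\bar N\big(r,\frac1{w-a}\big)+\bar N\big(r,\frac1{w-b}\big)+O(\log r)$. For such $w$ also $m(r,w'/w)=O(\log r)$.
* If $w$ is transcendental, $T(r,w)/\log r\to\infty$.

Let $g$ be a transcendental entire function satisfying (1), with $w,Z,h$ as in Lemma 2 and $g^\#\le M$, $M>0$.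

**Growth.** We need to know that everything has finite order. From $g^\#\le M$ we get $A(t,g)\le M^2t^2$, so $T(r,g)=O(r^2)$ and $\log M(r,g)\le3T(2r,g)=O(r^2)$ for $r\ge1$. By Cauchy's estimate on discs of radius $1$ the same bound holds for $\log^+M(r,g')$ and $\log^+M(r,g'')$. By (2) and the first main theorem,
$$T(r,h)\le T(r,g)+T(r,g'')+2T(r,w)+O(1)=O(r^2)\qquad(r\ge1).$$

**What one would try.** We want to show that $h$ is constant. With
$$Q=\frac{ww'}{(w-a)(w-b)}=\frac{a}{a-b}\,\frac{w'}{w-a}-\frac b{a-b}\,\frac{w'}{w-b},\qquad q=\frac{w'}{(w-a)(w-b)}, \tag{4}$$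
we have
$$h=gq,\qquad h\,\frac{g'}g=Q. \tag{5}$$
The logarithmic derivative lemma gives $m(r,Q)=O(\log r)$. Since $h$ is entire, $T(r,h)=m(r,h)\le m(r,Q)+m(r,g/g')$. If $m(r,g/g')$ were $O(\log r)$, then $h$ would be a polynomial.

This is the exact point where the argument stops. The lemma bounds $g'/g$, and we need a bound for $g/g'$. The zeros of $g$ are simple and $g'\ne0$ there, so the poles of $g/g'$ are exactly the zeros of $g'$, and the first main theorem applied to $g'/g$ gives
$$m\Big(r,\frac g{g'}\Big)=\bar N\Big(r,\frac1g\Big)-N\Big(r,\frac1{g'}\Big)+O(\log r).$$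
Condition (1) says nothing about zeros of $g'$. The function $g=e^z-1$ shows that the left side can be large: its spherical derivative is bounded, $g=0\iff g'=1$, and yet $g/g'=1-e^{-z}$ has $m(r,g/g')=r/\pi+O(1)$. (It does not satisfy (1) for any $b\ne0,1$, since $g'=b$ has solutions with $g=b-1\ne0$.)

**A pointwise reading of (5).** Suppose that $|q|$ and $|Q|$ are bounded by a power of $|z|$ away from $Z$. Then at a point where $|h|$ is much larger than that power, the two equations in (5) say two different things. The second says that $|g'/g|=|Q|/|h|$ is small, so $\log g$ hardly moves. The first says that $|g|=|h|/|q|$ is large. If we can travel to $\infty$ inside the region where $|h|$ is large, along a path with $\int|g'/g||dz|<\infty$, then $g$ tends to a finite limit along it, so $|h|=|g||q|$ is bounded by a power of $|z|$ after all, a contradiction. Section 5 supplies the pointwise bounds and Section 6 finds the path.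

## 5. Polynomial bounds away from the zeros of $g$

Away from $Z$ the function $w$ omits $a$ and $b$ in a disc of fixed size. The following classical estimate turns this into a bound for logarithmic derivatives at each point, not only on average.

**Lemma 5 (Landau).** There is an absolute constant $K$ such that if $F$ is holomorphic in $D(z_0,\delta)$ and omits $0,1$, then
$$\Big|\frac{F'(z_0)}{F(z_0)}\Big|\le\frac K\delta\big(|\log|F(z_0)||+1\big).$$

*Proof.* Replacing $F(z)$ by $F(z_0+\delta z)$ we may assume $z_0=0$, $\delta=1$. By Montel and Marty there is $K_1$ with $u^\#(0)\le K_1$ for all $u$ holomorphic in $\Delta$ and omitting $0,1$. Let $v=\frac1{2\pi i}\log F$, with the branch chosen so that $|\mathrm{Re}\,v(0)|\le\frac12$. Since $F\ne1$, $v$ omits all integers. Let $n=\max(1,\lfloor|v(0)|\rfloor)$. Then $v/n$ omits $0$ and $1$, and $|v(0)/n|\le2$. Hence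
$$|v'(0)|=n\,(v/n)^\#(0)\,\big(1+|v(0)/n|^2\big)\le5K_1n\le5K_1(1+|v(0)|).$$
Finally $|v(0)|\le\frac12+\frac1{2\pi}|\log|F(0)||$, because $\mathrm{Im}\,v=-\frac1{2\pi}\log|F|$, and $F'/F=2\pi i\,v'$. $\square$

**Lemma 6.** There are $\delta\in(0,1)$ and $C_1$ such that
$$\begin{aligned}&\operatorname{dist}(z,Z)<\delta\ \Rightarrow\ |h(z)|\le C_1(1+|z|)^3;\\ &\operatorname{dist}(z,Z)\ge\delta\ \Rightarrow\ |h(z)|\le C_1(1+|z|)^3|g(z)|,\quad \Big|\frac{g'(z)}{g(z)}\Big|\,|h(z)|=|Q(z)|\le C_1(1+|z|)^3 .\end{aligned}\tag{6}$$

*Proof.* **Separation of the zeros of $g$.** We first show that points of $Z$ keep a fixed distance from each other, so that $\delta$ can be chosen. Let $z^*\in Z$. The image under $g$ of the segment from $z^*$ to $z$ has spherical length at most $M|z-z^*|$, and the spherical distance from $0$ to $g(z)$ is $\arctan|g(z)|$ (metric $|dw|/(1+|w|^2)$). So $\arctan|g(z)|\le M|z-z^*|$, and $|g|\le1$ on $|z-z^*|\le\delta_0:=\pi/(4M)$. Cauchy's estimate on discs of radius $\delta_0/2$ gives $|g''|\le8/\delta_0^2$ on $|z-z^*|\le\delta_0/2$. Let $m_0=\min(|a|,|b|)\le|g'(z^*)|$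 and $\eta=\min(\delta_0/2,\ m_0\delta_0^2/16,\ 1)$. For $|z-z^*|<\eta$,
$$|g'(z)-g'(z^*)|\le\frac8{\delta_0^2}\,\eta\le\frac{m_0}2\le\frac12|g'(z^*)| ,$$
so $\mathrm{Re}\,(g'(z)/g'(z^*))>0$ there. Since $g(z_2)-g(z_1)=(z_2-z_1)\int_0^1g'(z_1+t(z_2-z_1))\,dt$, and the integral divided by $g'(z^*)$ has positive real part, $g$ is injective on $D(z^*,\eta)$. So distinct points of $Z$ have distance at least $\eta$. Put $\delta=\eta/2$.

**Second line of (6).** Let $\operatorname{dist}(z,Z)\ge\delta$. Then $D(z,\delta)$ contains no point of $Z$, so by (1) $w$ omits $a,b$ there, and $F=(w-a)/(b-a)$ omits $0,1$. Lemma 5 applied to $F$ and to $1-F$ gives, at $z$,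
$$\Big|\frac{F'}F\Big|+\Big|\frac{F'}{F-1}\Big|\le\frac K\delta\big(|\log|F||+|\log|F-1||+2\big).$$
Here $F'/F=w'/(w-a)$ and $F'/(F-1)=w'/(w-b)$. By (4), $Q$ is a combination of these two with constant coefficients, and so is $q=\frac1{b-a}\big(\frac{F'}{F-1}-\frac{F'}F\big)$. Since $h=gq$, both claims follow once we show
$$\big|\log|w(z)-a|\big|\le C(1+|z|)^3,\qquad \big|\log|w(z)-b|\big|\le C(1+|z|)^3 .$$
We treat $a$; the value $b$ is the same. The upper bound for $\log|w-a|$ follows from $\log^+M(r,w)=O(r^2)$. For the lower bound use the Poisson–Jensen formula in $|\zeta|<R$ with $R=2|z|+2$. The Poisson kernel is at most $(R+|z|)/(R-|z|)=(3|z|+2)/(|z|+2)\le3$, so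
$$\log|w(z)-a|\ge-3\,m\Big(R,\frac1{w-a}\Big)-\sum_{|c_j|<R}\log\Big|\frac{R^2-\bar c_jz}{R(z-c_j)}\Big| ,$$
where the $c_j\in Z$ are the zeros of $w-a$ repeated by multiplicity. First, $m(R,1/(w-a))\le T(R,w)+O(1)=O(R^2)$. Second, $|R^2-\bar c_jz|\le2R^2$ and $|z-c_j|\ge\delta$, so each summand is at most $\log(2R/\delta)$. Third, the number of summands is at most $n(R,1/(w-a))$, and
$$n\Big(R,\frac1{w-a}\Big)\log2\le\int_R^{2R}n\Big(t,\frac1{w-a}\Big)\frac{dt}t=N\Big(2R,\frac1{w-a}\Big)-N\Big(R,\frac1{w-a}\Big)\le N\Big(2R,\frac1{w-a}\Big)=O(R^2);$$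
here $N(R,\cdot)\ge0$ because $R\ge1$, even if $w-a$ vanishes at $0$. Altogether
$$\log|w(z)-a|\ge-CR^2-CR^2\log(2R/\delta)\ge-C'R^3\ge-C''(1+|z|)^3 .$$

**First line of (6).** Let $z\in D(z^*,\delta)$ with $z^*\in Z$. On the circle $|\zeta-z^*|=\delta$ the distance to $z^*$ is $\delta$ and the distance to every other point of $Z$ is at least $\eta-\delta=\delta$, so the second line applies. There also $|g|\le1$, since $\delta\le\delta_0$. Hence $|h(\zeta)|\le C(1+|\zeta|)^3\le C'(1+|z|)^3$ on the circle, and the maximum principle for the entire function $h$ gives the claim at $z$. Taking the largest constant as $C_1$ finishes the proof. $\square$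

## 6. A path along $\arg H=\theta$: why $h$ is a polynomial

**Lemma 7.** Let $g$ be a transcendental entire function satisfying (1). Then $h$ is a polynomial.

*Proof.* Suppose $h$ is transcendental.

**Gaining a power of $z$.** We divide out a power of $z$, so that the polynomial factors in (6) are beaten. Let $p$ be the Taylor polynomial of $h$ at $0$ of degree at most $5$ and
$$H=\frac{h-p}{z^6},$$
a transcendental entire function with $T(r,H)=O(r^2)$ for $r\ge1$. Since $A(t,H)$ increases with $t$,
$$A(r,H)\le\int_r^{er}A(t,H)\frac{dt}t\le T_0(er,H)\le Cr^2\qquad(r\ge1).$$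
Choose $R_0\ge1$ such that $|p(z)|\le\frac12|z|^6$ and $\frac12|z|^6>C_1(1+|z|)^3$ for $|z|\ge R_0$. Choose $\lambda>\max(1,\max_{|z|\le R_0}|H|)$ and let $V=\{|H|>\lambda\}$. Then $V\subset\{|z|>R_0\}$. On $V$ we have $|H|>1$, hence
$$|h|\ge|z|^6|H|-|p|\ge\tfrac12|z|^6|H|\ge\tfrac12|z|^6>C_1(1+|z|)^3 .\tag{7}$$
By the first line of (6), $\operatorname{dist}(z,Z)\ge\delta$ for every $z\in V$; in particular $g\ne0$ on $V$. The second line of (6), with (7), gives
$$\Big|\frac{g'}g\Big|\le\frac{C_1(1+|z|)^3}{|h|}\le\frac{C|z|^{-3}}{|H|},\qquad |h|\le C_1(1+|z|)^3|g|\qquad\text{on }V. \tag{8}$$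

**An area integral.** We cannot control the length of one given path on which $H$ is large, but we can control an average over a whole family of paths. The relevant average is an area integral. On $V$ we have $|H|>1$, so $|H'|/|H|^2\le2H^\#$. By (8) and Cauchy–Schwarz on the annuli $2^j\le|z|<2^{j+1}$,
$$\iint_V\Big|\frac{g'}g\Big|\Big|\frac{H'}H\Big|dA\le C\iint_V|z|^{-3}\frac{|H'|}{|H|^2}\,dA\le C\sum_{j\ge0}2^{-3j}\Big(\iint_{|z|<2^{j+1}}(H^\#)^2dA\Big)^{1/2}(\pi4^{j+1})^{1/2}.$$
The integral in the $j$-th term is $\pi A(2^{j+1},H)\le C4^j$, so the sum is at most $C\sum_j2^{-3j}2^j2^j=C\sum_j2^{-j}<\infty$. With $h$ in place of $H$ we would have had $|z|^3$ instead of $|z|^{-3}$ in (8), and this bound would diverge; that is why we divided by $z^6$.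

**From area to level curves of $\arg H$.** We now rewrite the area integral as an integral over $\theta$ of integrals along $\{\arg H=\theta\}$. Every point of $V$ with $H'\ne0$ is the center of a disc in $V$ on which a branch of $\log H$ is univalent with imaginary part in an interval of length less than $2\pi$. Countably many such discs $B_1,B_2,\dots$ cover $V\setminus\{H'=0\}$; let $L_i=\sigma+i\vartheta$ be the branch on $B_i$ and put $E_i=B_i\setminus(B_1\cup\dots\cup B_{i-1})$. Since $H'\ne0$ on each $B_i$, the Borel sets $E_i$ form a partition of $V\setminus\{H'=0\}$, which is $V$ minus a countable set. On $B_i$ we have $d\sigma\,d\vartheta=|L_i'|^2dA=|H'/H|^2dA$, and on a curve $\vartheta=\text{const}$ we have $|dz|=|H/H'|\,d\sigma$. By Fubini,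
$$\iint_{E_i}\Big|\frac{g'}g\Big|\Big|\frac{H'}H\Big|dA=\iint_{L_i(E_i)}\Big|\frac{g'}g\Big|\Big|\frac{H}{H'}\Big|d\sigma\,d\vartheta=\int_0^{2\pi}\Big(\int_{E_i\cap\{\arg H=\theta\}}\Big|\frac{g'}g\Big||dz|\Big)d\theta ;$$
for the last equality note that for each $\theta$ modulo $2\pi$ at most one value $\vartheta$ occurs on $B_i$. Summing over $i$, the function
$$I(\theta)=\sum_i\int_{E_i\cap\{\arg H=\theta\}}\Big|\frac{g'}g\Big||dz|$$
is integrable on $[0,2\pi]$. So $I(\theta)<\infty$ for almost every $\theta$.

**A starting arc.** We need an open interval of angles $\theta$ for which a level curve starts on $\partial V$. The function $H$ is unbounded, and $|H|<\lambda$ on $|z|\le R_0$. So $\{|H|<\lambda\}$ and $\{|H|>\lambda\}$ are nonempty, open and disjoint. If $\{|H|=\lambda\}$ were contained in the discrete set $\{H'=0\}$, its complement would be connected, a contradiction. So there is $z_1$ with $|H(z_1)|=\lambda$ and $H'(z_1)\ne0$. Near $z_1$ the set $\{|H|=\lambda\}$ is an arc which $H$ maps bijectively onto $\{\lambda e^{i\theta}:\theta\in J\}$ for some open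 interval $J$. Choose $\theta\in J$ (taken modulo $2\pi$ where necessary) such that $I(\theta)<\infty$ and $\theta$ is not an argument of a nonzero critical value of $H$. This is possible, since there are only countably many critical values.

**The path and its end.** Starting at the point of the arc where $H=\lambda e^{i\theta}$, continue the inverse of $H$ along the ray $se^{i\theta}$, $s\ge\lambda$, as far as possible. This gives a curve $\gamma(s)$, $\lambda\le s<S\le\infty$, with $H(\gamma(s))=se^{i\theta}$. On $\gamma$ we have $H'\ne0$, because $\theta$ is not an argument of a critical value; so $H$ is a local homeomorphism there, and two lifts of the ray over an interval that agree at one parameter agree on the whole interval. We claim that $\gamma(s)\to\infty$ as $s\to S$.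

If $S=\infty$, this holds because $|H(\gamma(s))|=s\to\infty$ and $H$ is bounded on compact sets. Suppose $S<\infty$ and $\gamma(s_j)\to\zeta\in\mathbf C$ for some $s_j\to S$. Then $H(\zeta)=Se^{i\theta}$, so $H'(\zeta)\ne0$, and $H$ maps a neighborhood of $\zeta$ conformally onto a disc about $Se^{i\theta}$. Let $\Psi$ be the inverse. For large $j$, $\Psi(s_je^{i\theta})=\gamma(s_j)$. By uniqueness of lifts $\gamma(s)=\Psi(se^{i\theta})$ on $[s_j,S)$, and $\Psi$ extends $\gamma$ beyond $S$, contradicting maximality.

**The contradiction.** For $s>\lambda$ the point $\gamma(s)$ lies in $(V\setminus\{H'=0\})\cap\{\arg H=\theta\}$, and $\gamma$ is injective because $H\circ\gamma$ is. On the part of $\gamma$ in $E_i$ the parameter $\sigma$ is $\log s$, and different $s$ give different $\sigma$. So $\int_\gamma|g'/g||dz|\le I(\theta)<\infty$. Hence a continuous branch of $\log g$ along $\gamma$ converges as $s\to S$, and $g\to c_0\in\mathbf C\setminus\{0\}$ along $\gamma$. The second part of (8) now gives $|h|\le C|z|^3$ on $\gamma$ near $\infty$, while (7) gives $|h|\ge\frac12|z|^6$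 there. Since $\gamma$ tends to $\infty$, this is impossible. So $h$ is a polynomial. $\square$

## 7. From polynomial to constant by counting multiplicities

If $h$ were a nonconstant polynomial, (3) would force the multiplicities of the $a$- and $b$-points of $w$ to grow. The second main theorem does not allow too much multiplicity. This section makes the two statements collide.

**Lemma 8.** Let $g$ be a transcendental entire function satisfying (1). Then $h$ is constant.

*Proof.* Note that $w=g'$ is transcendental, with $T(r,w)=O(r^2)$. By Lemma 7, $h$ is a polynomial; suppose its degree is $d\ge1$.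

**Multiplicities grow.** By (3), every $a$-point of $w$ of multiplicity $\mu$ solves $h=\mu a/(a-b)$, so for each $\mu$ there are at most $d$ of them. Let $\bar n_a(t)$ and $n_a(t)$ count the $a$-points in $|z|<t$ without and with multiplicity. At most $dm$ of these points have multiplicity at most $m$, so if we list their multiplicities in increasing order, the $j$-th is at least $j/d$. Hence
$$n_a\ge\sum_{j\le\bar n_a}\frac jd\ge\frac{\bar n_a^2}{2d},\qquad\text{and likewise}\qquad n_b\ge\frac{\bar n_b^2}{2d}.$$

**Comparison with the second main theorem.** We have $N_a+N_b\le2T(r,w)+O(1)$ and $T(r,w)\le\bar N_a+\bar N_b+O(\log r)$. Together, $N_a+N_b\le2\bar N_a+2\bar N_b+O(\log r)$, that is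
$$\int_1^r\big[(n_a-2\bar n_a)+(n_b-2\bar n_b)\big]\frac{dt}t\le O(\log r).$$
Each parenthesis is at least $x^2/(2d)-2x\ge-2d$ with $x=\bar n_a$ or $x=\bar n_b$. If $\bar n_a\to\infty$ or $\bar n_b\to\infty$, the bracket tends to $\infty$, so the left side divided by $\log r$ tends to $\infty$, which is impossible. So $w$ has only finitely many $a$- and $b$-points, and the second main theorem gives $T(r,w)=O(\log r)$. Then $w$ is a polynomial, a contradiction. $\square$

## 8. Constant $h$, and the proof of Theorem 1

*Proof of Proposition 2.* If $g$ is a polynomial, this is Lemma 3. Let $g$ be transcendental. By Lemma 8, $h\equiv c$ for a constant $c$. By Lemma 2, $Z\neq\emptyset$, so $w$ takes at least one of the values $a,b$.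

**Case (i): $w$ takes both values.** We proceed as in Lemma 3, with the second main theorem in place of the degree. By (3) all $a$-points of $w$ have one multiplicity $\mu$, all $b$-points have one multiplicity $\nu$, and $\mu\frac a{a-b}=c=\nu\frac b{b-a}$, so $b/a=-\mu/\nu$. The second main theorem gives
$$T(r,w)\le\bar N\Big(r,\frac1{w-a}\Big)+\bar N\Big(r,\frac1{w-b}\Big)+O(\log r)\le\Big(\frac1\mu+\frac1\nu\Big)T(r,w)+O(\log r).$$
Since $T(r,w)/\log r\to\infty$, we get $\frac1\mu+\frac1\nu\ge1$. So $\mu=1$, or $\nu=1$, or $\mu=\nu=2$. In all cases $b/a=-\mu/\nu\in\Lambda$.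

**Case (ii): $w$ omits one value.** We show that this cannot happen, by solving for $g$ explicitly. The hypotheses are symmetric in $a,b$, so let $w$ omit $b$ and take $a$. By (3) all $a$-points have the same multiplicity $\mu$, and the second main theorem gives $T(r,w)\le\bar N(r,\frac1{w-a})+O(\log r)\le\frac1\mu T(r,w)+O(\log r)$. So $\mu=1$ and $c=\frac a{a-b}$. Since $w-b$ is zero-free and of finite order, $w=b+e^P$ with a nonconstant polynomial $P$. By (5), $Q=c\,g'/g$. Dividing (4) by $c=\frac a{a-b}$ and writing $\tau=b/a\ne0,1$,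
$$\frac{w'}{w-a}-\tau\frac{w'}{w-b}=\frac{g'}g,\qquad\text{where}\quad\frac{w'}{w-b}=P'.$$
Integrating, for some constant $K_0\ne0$,
$$g=K_0(w-a)e^{-\tau P}=K_0\big(e^{(1-\tau)P}+(b-a)e^{-\tau P}\big).$$
The equation $g'=w$ now reads
$$K_0P'\big[(1-\tau)e^{(1-\tau)P}-\tau(b-a)e^{-\tau P}\big]=b+e^P . \tag{9}$$

We claim that functions $e^{\kappa_jP}$ with distinct constants $\kappa_j$ are linearly independent over $\mathbf C[z]$. Suppose not, and take a nontrivial relation $\sum R_je^{\kappa_jP}\equiv0$ with the least number of nonzero coefficients. This number is at least $2$. Multiplying by $e^{-\kappa_1P}$ we may assume $\kappa_1=0$ and $R_1\not\equiv0$. Differentiate $\deg R_1+1$ times. The first term disappears. At each differentiation every other nonzero coefficient $R$, with exponent $\kappa\ne0$, is replaced by $R'+\kappa P'R$. This is not identically zero: $P'\not\equiv0$ gives $\deg(P'R)\ge\deg R$, while $R'\equiv0$ or $\deg R'<\deg R$. So we get a nontrivial relation with fewer nonzero coefficients, a contradiction.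

In (9) the exponents $1-\tau,\ -\tau,\ 1$ are all nonzero, so after collecting equal exponents the term $b\ne0$ is the only one with exponent $0$. This contradicts linear independence. So case (ii) does not occur. $\square$

*Proof of Theorem 1.* Suppose $\mathcal F$ is not normal, and take $g$ from Lemma 1. If $g$ has a pole, Lemma 4 gives $b/a\in\mathbf Q^-$. If $g$ is entire, Proposition 2 gives $b/a\in\Lambda\subset\mathbf Q^-$. So if $b/a\notin\mathbf Q^-$, then $\mathcal F$ is normal. $\blacksquare$

## 9. A second rescaling at the poles: Theorem 2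

Proposition 2 already gives $b/a\in\Lambda$. Only Lemma 4 is too weak for Theorem 2: a pole of order $5$ with $n_a=2$, $n_b=3$ would be consistent with the residue count for $b/a=-\frac32\notin\Lambda$. What the count ignores is the shape of the cluster formed by the poles of $f_n$ and the points where $f_n=b$ near the pole of $g$. We zoom in on the cluster until its diameter is $1$. On that scale $f_n$ itself, without dividing by a small factor, has a nonconstant limit taking the value $b$. The next lemma treats such limits. Because values are kept and lengths are stretched, the slopes $a,b$ become $0$ in the limit, and the analog of $h$ has the limit $(G-s')G''/G'^2$.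

**Lemma 9.** Let $f_n$ be meromorphic in $D$ with $f_n^{-1}(\{a,b\})=(f_n')^{-1}(\{a,b\})$, let $\sigma_n\to0^+$, and let $G_n(x)=f_n(\xi_n+\sigma_nx)\to G$ uniformly on a disc $|x-x_0|\le r$ whose image under $x\mapsto\xi_n+\sigma_nx$ lies in $D$, with $G_n,G$ holomorphic there, $G$ nonconstant and $G(x_0)=s'\in\{a,b\}$. Then $b/a\in\Lambda$.

*Proof.* First, $f_n'\not\equiv a,b$: otherwise $f_n\in\{a,b\}$ everywhere, so $f_n$ is constant and $f_n'\equiv0$, a contradiction. Let $s$ be the element of $\{a,b\}$ other than $s'$. Shrink $r$ so that $G\ne s$ on the closed disc, $G\ne s'$ and $G'\ne0$ for $0<|x-x_0|\le r$, and the first two derivatives of $G_n$ also converge uniformly on the closed disc. Let $m$ be the multiplicity of the zero of $G-s'$ at $x_0$.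

**Counting $s'$-points.** By Hurwitz, for large $n$ there are $m$ points in the disc, counted with multiplicity, at which $G_n=s'$, and they tend to $x_0$. At each of them $f_n'\in\{a,b\}$ by sharing. So $G_n'=\sigma_nf_n'\ne0$ and the points are simple, hence distinct; moreover $G_n'=O(\sigma_n)\to0$, so $G'(x_0)=0$ and $m\ge2$. Let $n_a,n_b$ be the numbers of those points with $f_n'=a$, $f_n'=b$. The residue of $1/(G_n-s')$ at such a point is $1/(\sigma_nf_n')$, so
$$\frac{n_a}a+\frac{n_b}b=\frac{\sigma_n}{2\pi i}\oint_{|x-x_0|=r}\frac{dx}{G_n-s'}\to0,\qquad n_a+n_b=m .$$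
As only finitely many pairs occur, $n_a/a+n_b/b=0$ for large $n$, and so $n_a,n_b\ge1$.

**The function $h_n$.** Put
$$h_n=\frac{(G_n-s')\,G_n''}{(G_n'-\sigma_na)(G_n'-\sigma_nb)} .$$
For large $n$ we have $G_n\ne s$ on the closed disc. If the denominator vanishes at a point, then $f_n'\in\{a,b\}$ there, so $G_n\in\{a,b\}$, so $G_n=s'$: the point is one of the $m$ points above. At such a point $x^*$ with $f_n'=a$, let $\mu_n$ be the order of the zero of $G_n'-\sigma_na$. Then $G_n-s'\sim\sigma_na(x-x^*)$, $G_n'-\sigma_na\sim\kappa(x-x^*)^{\mu_n}$, $G_n''\sim\kappa\mu_n(x-x^*)^{\mu_n-1}$ and $G_n'-\sigma_nb\to\sigma_n(a-b)$. So $h_n$ is holomorphic at $x^*$ with value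
$$\frac{\sigma_na\,\kappa\mu_n}{\kappa\,\sigma_n(a-b)}=\mu_n\frac a{a-b},$$
and in the same way the value is $\nu_n\frac b{b-a}$ at a point with $f_n'=b$, where $\nu_n$ is the order of the zero of $G_n'-\sigma_nb$. Thus $h_n$ is holomorphic in the closed disc for large $n$.

**Passing to the limit.** On $|x-x_0|=r$ we have $G'\ne0$, so $h_n\to H_0:=(G-s')G''/G'^2$ uniformly there. The function $H_0$ is holomorphic in the disc, since $G'\neq0$ away from $x_0$ and near $x_0$ the expansion $G-s'\sim\kappa(x-x_0)^m$ gives $H_0(x_0)=m(m-1)/m^2=\frac{m-1}m$. By the maximum principle $h_n\to H_0$ uniformly on the disc. The $m$ points tend to $x_0$, so the values of $h_n$ at them tend to $\frac{m-1}m$. These values are integer multiples of $\frac a{a-b}$ or of $\frac b{b-a}$, and both kinds occur. So for large $n$ the multiplicities are constants $\mu,\nu$ with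
$$\mu\frac a{a-b}=\nu\frac b{b-a}=\frac{m-1}m .$$
As in Lemma 3, $b/a=-\mu/\nu$ and $\frac{\mu\nu}{\mu+\nu}=\frac{m-1}m<1$, so $\mu=1$ or $\nu=1$. Hence $b/a\in\Lambda$. $\square$

**Lemma 10.** Let $g$ be as in Lemma 1. If $g$ has a pole, then $b/a\in\Lambda$.

*Proof.* **Coordinates at the pole.** Let $\zeta_0$ be a pole of order $k$, and let $\varphi_n=1/g_n\to\varphi=1/g=(\zeta-\zeta_0)^kU$ uniformly on $|\zeta-\zeta_0|\le\delta$, with $\varphi$ holomorphic and $U$ zero-free there. For large $n$ all $\varphi_n$ are holomorphic there, so $g_n\neq0$, and $f_n\ne a$ at the corresponding points. Put $\varepsilon_n=\rho_n/(b-a)\to0$. Then at the corresponding points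
$$f_n=a+\frac{\rho_n}{\varphi_n}=a+(b-a)\frac{\varepsilon_n}{\varphi_n},\qquad f_n=b\iff\varphi_n=\varepsilon_n,\qquad f_n'=g_n'=-\frac{\varphi_n'}{\varphi_n^2},$$
and the poles of $f_n$ are the zeros of $\varphi_n$.

**The cluster and its scale.** Let $\alpha_{n,i}$ and $\beta_{n,j}$ ($1\le i,j\le k$) be the zeros in the disc of $\varphi_n$ and of $\varphi_n-\varepsilon_n$, with multiplicity. By Hurwitz there are $k$ of each for large $n$, and all tend to $\zeta_0$. Write $\varphi_n=A_n\prod(\zeta-\alpha_{n,i})$ and $\varphi_n-\varepsilon_n=B_n\prod(\zeta-\beta_{n,j})$. On $|\zeta-\zeta_0|=\delta$ we have $A_n,B_n\to\varphi/(\zeta-\zeta_0)^k=U$ uniformly, so by the maximum principle $A_n,B_n\to U$ uniformly on the disc. Let $d_n$ be the diameter of the set of all $\alpha_{n,i},\beta_{n,j}$. No $\alpha$ equals a $\beta$, because $\varepsilon_n\ne0$; so $0<d_n\to0$. In the coordinate $x=(\zeta-\beta_{n,1})/d_n$ all these points have modulus at most $1$. Pass to a subsequence along which they converge to $\alpha_i^*,\beta_j^*$; the set of all these limits has diameter $1$.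 Then locally uniformly on $\mathbf C$
$$P_n(x):=d_n^{-k}\varphi_n(\beta_{n,1}+d_nx)\to P:=U(\zeta_0)\prod(x-\alpha_i^*),\qquad P_n-\varepsilon_nd_n^{-k}\to U(\zeta_0)\prod(x-\beta_j^*).$$
Subtracting, $e_n:=\varepsilon_nd_n^{-k}$ converges to some $e\in\mathbf C$, and $P-e=U(\zeta_0)\prod(x-\beta_j^*)$.

**Critical points of $P$.** We claim that $P'(x_0)=0$ implies $P(x_0)\in\{0,e\}$. For $k=1$ there is nothing to prove, since $P'$ is a nonzero constant. Let $k\ge2$. At $\zeta=\beta_{n,1}+d_nx$,
$$\varphi_n'+a\varphi_n^2=d_n^{k-1}P_n'(x)+a\,d_n^{2k}P_n(x)^2=d_n^{k-1}\big(P_n'+a\,d_n^{k+1}P_n^2\big),$$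
and the last parenthesis tends to $P'\not\equiv0$. By Hurwitz there are $x_n\to x_0$ at which $\varphi_n'+a\varphi_n^2=0$. There either $\varphi_n=0$, or $f_n'=-\varphi_n'/\varphi_n^2=a$. In the latter case $f_n\in\{a,b\}$ by sharing, and $f_n\ne a$, so $f_n=b$ and $\varphi_n=\varepsilon_n$. Thus $P_n(x_n)\in\{0,e_n\}$, and the claim follows in the limit.

**The limit $e$ is not $0$.** If $e=0$, then $\{\alpha_i^*\}=\{\beta_j^*\}$ is the zero set of $P$, and it has diameter $1$. So $P$ has $t\ge2$ distinct zeros. Of the $k-1$ zeros of $P'$, exactly $k-t$ lie at zeros of $P$, so $t-1\ge1$ lie where $P\ne0$. This contradicts the claim, which for $e=0$ says that $P=0$ at every zero of $P'$.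

**Applying Lemma 9.** Since $e\ne0$ and $P$ is a nonconstant polynomial, pick $x_0$ with $P(x_0)=e$. Near $x_0$,
$$f_n\big(z_n+\rho_n\beta_{n,1}+\rho_nd_nx\big)=a+(b-a)\frac{e_n}{P_n(x)}\to a+(b-a)\frac e{P(x)}$$
uniformly. The limit is holomorphic and nonconstant near $x_0$ and equals $b$ at $x_0$. Lemma 9 with $\xi_n=z_n+\rho_n\beta_{n,1}$, $\sigma_n=\rho_nd_n$ and $s'=b$ gives $b/a\in\Lambda$; the image discs lie in $D$ for large $n$, because the $z_n$ stay in a compact subset of $D$ and $\rho_n\to0$. $\square$

*Proof of Theorem 2.* If $\mathcal F$ is not normal, take $g$ from Lemma 1. If $g$ has a pole, Lemma 10 gives $b/a\in\Lambda$; if $g$ is entire, Proposition 2 does. $\blacksquare$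

## 10. Hyperbolic and elliptic families: Theorem 3

We look for functions $f$ for which $(f-a)(f-b)$ and $(f'-a)(f'-b)$ vanish at the same points because of a differential equation. If $f$ is an affine function of $y'$, then $f'$ is a multiple of $y''$, and a first-order equation $y'^2=\text{polynomial in }y$ makes both products polynomials in $y$. It remains to arrange that these polynomials have the same zeros.

The statement is symmetric in $a$ and $b$. So it suffices to treat $a=-(N-1)b$ with $N\in\{2,3,4\}$, where $b/a=-1/(N-1)\in\{-1,-\frac12,-\frac13\}$; interchanging $a$ and $b$ then gives $-2$ and $-3$. For large $\kappa>0$ let $Y=Y_\kappa$ be a meromorphic function on $\mathbf C$ with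
$$Y'^2=R(Y):=1+\frac4{N^2}\Big(Y^N+\frac N\kappa Y\Big),\qquad Y(0)=0,\quad Y'(0)=1 .\tag{10}$$

**Existence of $Y$ for $N=2$.** Take $Y=\sinh t+\kappa^{-1}(\cosh t-1)$. Then $Y(0)=0$, $Y'(0)=1$, and
$$R(Y)=1+\Big(Y+\frac1\kappa\Big)^2-\frac1{\kappa^2}=1+(\sinh t+\kappa^{-1}\cosh t)^2-\kappa^{-2}=(\cosh t+\kappa^{-1}\sinh t)^2=Y'^2 .$$

**Existence of $Y$ for $N=3,4$.** The polynomial $1+\frac4{N^2}Y^N$ has $N$ simple roots, so for large $\kappa$ the polynomial $R$ also has $N$ simple roots. Let $r_0$ be one of them. Substitute $Y=r_0+1/u$: then $Y'^2=u'^2/u^4$, and multiplying $Y'^2=R(r_0+1/u)$ by $u^4$ and using Taylor's formula at $r_0$ we get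
$$u'^2=R'(r_0)u^3+\tfrac12R''(r_0)u^2+\tfrac16R'''(r_0)u+\tfrac1{24}R''''(r_0).$$
The right side is a cubic, since $R'(r_0)\ne0$. Its roots are the numbers $1/(r_j-r_0)$ for the other roots $r_j$ of $R$, together with $u=0$ if $N=3$ (then $R''''=0$ and $R'''\ne0$). So it has three distinct roots. Now substitute $u=\frac4{R'(r_0)}\big(v-\frac{R''(r_0)}{24}\big)$. After division by $16/R'(r_0)^2$ the left side is $v'^2$, the coefficient of $v^3$ is $\frac{64}{R'(r_0)^2}\cdot\frac{R'(r_0)^2}{16}=4$, and the coefficient of $v^2$ is $-\frac{R''(r_0)}2+\frac{R''(r_0)}2=0$. So the equation becomes $v'^2=4v^3-g_2v-g_3$ with three distinct roots on the right, that is with nonzero discriminant, and it is solved by a Weierstrass function $v=\wp$. Hence $Y'^2=R(Y)$ has a nonconstant elliptic solution. As a nonconstant elliptic function it takes the value $0$, and there $Y'^2=R(0)=1$. A translation, and replacing $t$ by $-t$ if necessary, gives (10).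

**The functions $f_\kappa$ and the shared set.** Differentiating (10) and canceling $2Y'\not\equiv0$, we get $Y''=\frac12R'(Y)=\frac2N\big(Y^{N-1}+\frac1\kappa\big)$. Put $y(z)=\kappa^{-1}Y(\kappa z)$ and $c=\kappa^N$. Then $y'(z)=Y'(\kappa z)$ and
$$y'^2=1+\tfrac4{N^2}\big(cy^N+Ny\big),\qquad y''=\tfrac2N\big(1+cy^{N-1}\big).$$
Define
$$f_\kappa=b\Big(\frac N2\,y'+1-\frac N2\Big).$$
Then
$$f_\kappa'=b\,\big(1+cy^{N-1}\big),\qquad\Big(\frac{f_\kappa}b-1\Big)\Big(\frac{f_\kappa}b+N-1\Big)=\frac{N^2}4\,(y'^2-1)=y\,\big(cy^{N-1}+N\big).$$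
The second identity holds because the two factors on the left are $\frac N2(y'-1)$ and $\frac N2(y'+1)$. The poles of $y$, $f_\kappa$ and $f_\kappa'$ coincide, so we may argue at points where all are finite. We read off that $f_\kappa\in\{b,-(N-1)b\}$ if and only if $y=0$ or $cy^{N-1}=-N$. On the other hand $f_\kappa'=b$ if and only if $y=0$, and $f_\kappa'=-(N-1)b$ if and only if $cy^{N-1}=-N$. Since $a=-(N-1)b$, this is $f_\kappa^{-1}(\{a,b\})=(f_\kappa')^{-1}(\{a,b\})$ on all of $\mathbf C$. For $N=2$ the function is simply $f_\kappa=b(\cosh\kappa z+\kappa^{-1}\sinh\kappa z)$, with shared set $\{b,-b\}$.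

**Non-normality at $0$.** We compare $f_\kappa$ at two points that merge as $\kappa\to\infty$. The function $Y_\kappa$ solves $Y''=\frac2N(Y^{N-1}+\frac1\kappa)$ with $Y(0)=0$, $Y'(0)=1$. By continuous dependence on the parameter $1/\kappa$, as $\kappa\to\infty$ we have $Y_\kappa\to Y_\infty$ together with first derivatives, uniformly near $t=0$, where $Y_\infty''=\frac2NY_\infty^{N-1}$, $Y_\infty(0)=0$, $Y_\infty'(0)=1$. Since $Y_\infty\not\equiv0$, also $Y_\infty''\not\equiv0$, so $Y_\infty'$ is nonconstant near $0$. Now
$$f_\kappa(t/\kappa)=b\Big(\frac N2Y_\kappa'(t)+1-\frac N2\Big)\to b\Big(\frac N2Y_\infty'(t)+1-\frac N2\Big),\qquad f_\kappa(0)=b .$$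
Choose $t_1$ near $0$ with $Y_\infty'(t_1)\ne1$. Then $f_\kappa(t_1/\kappa)\to v\ne b$ although $t_1/\kappa\to0$. If some sequence $f_{\kappa_n}$ with $\kappa_n\to\infty$ converged spherically uniformly near $0$, the limit would be continuous with value $b$ at $0$, and $f_{\kappa_n}(t_1/\kappa_n)$ would tend to $b$, a contradiction. So the family $\{f_\kappa\}$ is not normal in any neighborhood of $0$.

*Proof of Theorem 3.* Let $D$ be any domain and $z_0\in D$. The functions $f_\kappa(z-z_0)$, restricted to $D$, satisfy the sharing condition in $D$, because $f_\kappa$ satisfies it on $\mathbf C$. The family is not normal in $D$, because it is not normal at $z_0$. This covers $b/a\in\{-1,-\frac12,-\frac13\}$, and interchanging $a$ and $b$ covers $-2$ and $-3$. $\blacksquare$
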